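# Polytopes with cable edges and interior struts: super stability up to seven vertices, folding from eight on, and a flexible example

## 1. Tensegrities, stresses and stress matrices

**Definition (tensegrity).** Let $G=(V,E)$ be a finite graph with $V=\{1,\dots,n\}$, each edge labeled either a *cable* or a *strut*, and let $\mathbf p=(p_1,\dots,p_n)$ be a configuration of points in $\mathbb R^3$. The pair $G(\mathbf p)$ is a *tensegrity*. Edges of $G$ are also called *members*.

**Definition (stress, stress matrix).** A *stress* assigns a scalar $\omega_{ij}=\omega_{ji}$ to each member. Put $\omega_{ij}=0$ when $ij$ is not a member. The *stress matrix* $\Omega$ is the symmetric $n\times n$ matrix with off-diagonal entries $-\omega_{ij}$ and with diagonal entries chosen so that $[1,\dots,1]\,\Omega=0$; that is, $\Omega_{ii}=\sum_j\omega_{ij}$. Expanding gives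
$$x^T\Omega x=\sum_{ij\in E}\omega_{ij}(x_i-x_j)^2 .\tag{1}$$
The stress is an *equilibrium stress* for $\mathbf p$ if $P\Omega=0$, where $P=[p_1,\dots,p_n]$; equivalently, $\sum_j\omega_{ij}(p_j-p_i)=0$ for every $i$. It is *proper* if $\omega_{ij}>0$ on every cable and $\omega_{ij}<0$ on every strut.

*Example.* Take the four vertices of a square in cyclic order, in a plane of $\mathbb R^3$, with the sides as cables and the diagonals as struts. Put $1$ on the sides and $-1$ on the diagonals. At $p_1$ we need $(p_2-p_1)+(p_4-p_1)-(p_3-p_1)=0$, which is the parallelogram law. So this is a proper equilibrium stress. Its matrix is $\Omega=cc^T$ with $c=(1,-1,1,-1)^T$, of rank $1$.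

If $g$ is an affine function on $\mathbb R^3$, we also write $g$ for the vector $(g(p_1),\dots,g(p_n))$. For an equilibrium stress $\Omega g=0$ for all affine $g$, since both the constants and the coordinates are annihilated. The vectors of this kind form a space of dimension $1+\dim\operatorname{aff}(\mathbf p)$, so
$$\dim\operatorname{aff}(\mathbf p)\le n-1-\operatorname{rank}\Omega .\tag{2}$$

**Definition (universal).** The configuration $\mathbf p$ is *universal* with respect to $\omega$ if equality holds in (2). In that case the kernel of $\Omega$ consists of the affine functions only, and every configuration in equilibrium with respect to $\Omega$ is an affine image of $\mathbf p$.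

If $\mathbf p$ spans $\mathbb R^3$, then (2) says $\operatorname{rank}\Omega\le n-4$, and universality means $\operatorname{rank}\Omega=n-4$. In the example of the square $\dim\operatorname{aff}(\mathbf p)=2=4-1-1$, so the square is universal.

**Definition (conic at infinity).** Vectors $v_1,\dots,v_m\in\mathbb R^3$ *lie on a conic at infinity* if there is a non-zero symmetric matrix $C$ with $v_k^TCv_k=0$ for all $k$.

*Example.* Vectors in a plane with normal $\nu$ lie on the conic $C=\nu\nu^T$. On the other hand, the six vectors $e_i$ and $e_i+e_j$ ($i<j$) do not lie on a conic: $e_i$ forces $C_{ii}=0$, and then $e_i+e_j$ forces $C_{ij}=0$.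

**Definition (super stable).** $G(\mathbf p)$ is *super stable* if it has a proper equilibrium stress $\omega$ such that

* (i) the member directions $p_i-p_j$, $ij\in E$, do not lie on a conic at infinity;
* (ii) $\Omega$ is positive semidefinite (PSD);
* (iii) $\mathbf p$ is universal with respect to $\omega$.

*Example (octahedron).* Take the points $\pm e_1,\pm e_2,\pm e_3$, the $12$ edges of the octahedron as cables and the three diagonals as struts. Put $1$ on cables and $-2$ on struts. At $e_1$ the cables give $-4e_1$ and the strut gives $(-2)(-2e_1)=4e_1$, so we have equilibrium. Writing $s_i=x_{e_i}+x_{-e_i}$, one finds $\Omega_{vv}=4-2=2$ and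
$$x^T\Omega x=2\sum_i s_i^2-2\sum_{i<j}s_is_j=\sum_{i<j}(s_i-s_j)^2 .$$
This is PSD of rank $2=6-4$. The struts force $C_{ii}=0$ and then the cables $e_i-e_j$ force $C_{ij}=0$. So the octahedron is super stable.

*Example (cube).* Take the points $(\pm1,\pm1,\pm1)$, edges as cables with stress $1$, the four long diagonals as struts with stress $-1$. At $(1,1,1)$: $(-2,-2,-2)-(-2,-2,-2)=0$. For $S\subset\{1,2,3\}$ let $\chi_S(v)=\prod_{i\in S}v_i$. Since $\Omega_{vv}=2$,
$$\Omega\chi_S=\bigl(2-(3-2|S|)+(-1)^{|S|}\bigr)\chi_S,$$
so the eigenvalues are $0,0,4,4$ for $|S|=0,1,2,3$. Hence $\Omega$ is PSD of rank $4=8-4$. The edges force $C_{ii}=0$; the diagonals $(1,1,1)$ and $(1,1,-1)$ give $C_{12}+C_{13}+C_{23}=0=C_{12}-C_{13}-C_{23}$, so $C_{12}=0$, and likewise the others. The cube is super stable.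

**Definition (domination, global rigidity).** A configuration $\mathbf q$ is *dominated* by $\mathbf p$ if $|q_i-q_j|\le|p_i-p_j|$ for cables and $|q_i-q_j|\ge|p_i-p_j|$ for struts. $G(\mathbf p)$ is *globally rigid* if every configuration dominated by $\mathbf p$ is congruent to $\mathbf p$.

*Example.* A tensegrity on at least two distinct points all of whose members are cables is not globally rigid: sending all points to one point gives a dominated configuration.

We quote a known theorem: *super stable tensegrities are globally rigid.*

**Definition (polytopal tensegrity).** Let $K$ be a convex $3$-polytope with $n$ vertices. An *interior diagonal* of $K$ is a segment joining two vertices that is not an edge and passes through the interior of $K$. In these notes a *polytopal tensegrity* is a tensegrity on the vertices of $K$ whose cables are all the edges of $K$, whose struts are some interior diagonals of $K$, and which has a proper equilibrium stress.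

*Example.* The octahedron and the cube above. A tetrahedron or a square pyramid cannot occur with struts, since neither has an interior diagonal: the diagonals of the base of the pyramid lie in a facet.

## 2. The conjecture and four theorems

The following conjecture is from "Stress Matrices and M Matrices" (https://www3.math.tu-berlin.de/geometrie/ps/DDGWorkshopSlides/DDG_talk_Connelly.pdf).

**Conjecture.** *Every polytopal tensegrity is super stable.*

In words: wrap a convex polytope in cables along its edges and put some struts through its inside so that everything can be held in tension and compression. Is the result automatically super stable? The octahedron and the cube say yes. The answer is no.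

**Theorem 1.** *There is a polytopal tensegrity with $8$ vertices that is not globally rigid, even within $\mathbb R^3$, and hence is not super stable.*

**Theorem 2.** *If $n\le7$, every polytopal tensegrity is super stable; in fact every proper equilibrium stress satisfies (i)–(iii). For every $n\ge8$ there is a polytopal tensegrity with $n$ vertices that is not super stable, and its polytope can be taken simplicial.*

**Theorem 3.** *Condition (i) holds for every polytopal tensegrity. So only (ii) and (iii) can fail.*

**Theorem 4.** *There is a polytopal tensegrity that is a continuous mechanism: it flexes in $\mathbb R^3$ with all member lengths constant.*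

We use these textbook facts about a convex $3$-polytope $K$.

* **(P1)** The graph of $K$, and of each face, is connected.
* **(P2)** For a vertex $v$, $K$ lies in $v+{}$the cone generated by the edge directions at $v$, and these directions span $\mathbb R^3$.
* **(P3)** Each edge lies in exactly two facets, and any two facets are joined by a chain of facets, consecutive ones sharing an edge. Hence, if a non-empty family of facets is such that every edge of a member lies in two members, the family consists of all facets.
* **(P4)** Two distinct facets meet in a face of both: the empty set, a vertex or an edge.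
* **(P5)** A point is interior to $K$ if and only if it satisfies every facet inequality strictly.

By a *facet function* of a facet $F$ we mean an affine function that is $\ge0$ on $K$ and zero exactly on $F$.

## 3. At most six vertices, and the triangular-facet argument

**Lemma 1.** *In a polytopal tensegrity every vertex is an endpoint of a strut.*

*Proof.* Suppose all members at $v$ are cables. Choose a linear function $l$ whose maximum over $K$ is attained only at $v$. Then $\sum_j\omega_{vj}\,l(p_j-p_v)$ is a non-empty sum of negative terms, contradicting equilibrium. $\square$

**Triangulating the surface.** The purpose is a degree bound. Cut each facet of $K$ into triangles by diagonals, without new vertices, and call the result $\Delta$. It is a triangulation of the sphere. Its graph is simple: a pair of vertices lying in two facets spans an edge of $K$ by (P4), so a diagonal of one facet is neither an edge nor a diagonal of another facet. Hence $\Delta$ has $3n-6$ edges and $2n-4$ triangles, and all degrees are at least $3$, since $\Delta$ contains the graph of $K$. Two $\Delta$-adjacent vertices lie in a common facet, so the segment between them lies in $\partial K$ and is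 not a strut. Therefore
$$\omega_{uv}\ge0\ \text{ for } \Delta\text{-adjacent } u,v,\qquad \deg_\Delta(v)\le n-2\ \text{ for all } v,\tag{3}$$
the second because by Lemma 1 some vertex is joined to $v$ by a strut and so is not $\Delta$-adjacent to $v$.

**Four and five vertices.** For $n=4$, (3) asks for degrees $\le2$, impossible. For $n=5$ the degree sum is $18>5\cdot3$, impossible. So there is no polytopal tensegrity with $n\le5$.

For six vertices we need a criterion for (ii) and (iii). The natural thing to try is to look for a large principal block of $\Omega$ that behaves like a graph Laplacian.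

**Lemma 2.** *Let $\Omega$ be a symmetric $N\times N$ matrix annihilating all affine functions on $N$ points that span $\mathbb R^3$. Split the index set as $A\sqcup B$ with $|B|=3$, and suppose some affine $f$ has $f=0$ on $B$ and $f>0$ on $A$. If $\Omega_{AA}$ has non-positive off-diagonal entries and the graph of its negative entries is connected on $A$, then $\Omega$ is PSD and $\operatorname{rank}\Omega=N-4$.*

*Proof.* The $A$-rows of $\Omega f=0$ read $\Omega_{AA}f_A=0$, because $f_B=0$. Let $D=\operatorname{diag}(f_A)$, an invertible matrix. Then $D\Omega_{AA}D$ has non-positive off-diagonal entries and row sums $D\Omega_{AA}f_A=0$, so it is the Laplacian of a connected graph with positive weights. It is PSD of rank $|A|-1=N-4$, and hence so is $\Omega_{AA}$. Thus $\Omega$ is positive definite on some subspace of dimension $N-4$ and has at least $N-4$ positive eigenvalues. Its kernel contains the $4$-dimensional space of affine functions, so $\operatorname{rank}\Omega\le N-4$. All its non-zero eigenvalues are therefore positive, and there are $N-4$ of them. $\square$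

**Lemma 3.** *If, in a polytopal tensegrity, every strut has an endpoint in one triangular facet $F$ of $K$, then every proper equilibrium stress satisfies (ii) and (iii) (and (i), by Theorem 3).*

*Proof.* Let $B$ be the vertex set of $F$, $A=V\setminus B$, and $f$ a facet function of $F$. There is no strut inside $A$, so the off-diagonal entries of $\Omega_{AA}$ are $\le0$, with strict sign exactly at edges of $K$. It remains to see that the edges of $K$ connect $A$. If a vertex $v$ does not maximize $f$ on $K$, then by (P2) some edge at $v$ leads to a vertex with larger $f$. Starting in $A$, where $f>0$, such a path stays in $A$ and reaches the face where $f$ is maximal. The graph of that face is connected by (P1), and it lies in $A$. Apply Lemma 2 with $N=n$. $\square$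

**Six vertices.** The degree sum is $24$ and by (3) all degrees are $\le4$. So $\Delta$ is $4$-regular, each vertex has exactly one non-neighbor, and the graph is $K_{2,2,2}$ with non-adjacent pairs $aa',bb',cc'$. By Lemma 1 these three pairs are struts, and by (3) there are no other struts. The triangles of $K_{2,2,2}$ are the $8$ triples with one vertex from each pair; $\Delta$ has $8$ triangles, so all of them are faces of $\Delta$. In particular $a'b'c'$ lies in some facet $F'$ of $K$. If $a\in F'$, the strut $aa'$ would lie in $\partial K$; so $a\notin F'$, and likewise $b,c\notin F'$. Hence $F'$ is the triangle $a'b'c'$ and every strut meets it. Lemma 3 gives (ii) and (iii) for $n=6$.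

**Where this argument stops.** Lemma 3 needs one facet whose complement contains no strut. Take the bipyramid with $v_i=(\cos72^\circ i,\sin72^\circ i,0)$, $i=1,\dots,5$, and $h,h'=(0,0,\pm1)$. Let the struts be $hh'$ and all five chords $v_iv_{i+2}$; these pass through the interior of the equatorial pentagon, hence of $K$. Put $\alpha$ on the $v_iv_{i+1}$, $-\beta$ on the chords, $\gamma$ on the edges at $h,h'$, and $-\delta$ on $hh'$. Equilibrium at $h$ means $-5\gamma+2\delta=0$. At $v_i$ it means $\alpha(2-2\cos72^\circ)+2\gamma=\beta(2-2\cos144^\circ)$. So positive solutions exist (choose $\alpha,\gamma$, then solve for $\beta,\delta$). But every facet is of the form $hv_iv_{i+1}$ or $h'v_iv_{i+1}$, and its complement contains the strut $v_{i+2}v_{i+4}$. The block $\Omega_{AA}$ then has a positive off-diagonal entry, and Lemma 2 cannot be used for any facet. With seven vertices another argument will save the conclusion (Section 7). With eight, the conclusion itself is false.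

## 4. Folding along a plane: an eight-vertex counterexample

Here is the mechanism. If no member crosses the plane $z=0$, one may fold the part below the plane onto the upper side without changing any member length.

**Lemma 4.** *Let $G(\mathbf p)$ be a tensegrity in $\mathbb R^3$ such that no member joins a point with $z>0$ to one with $z<0$, the points with $z\ge0$ affinely span $\mathbb R^3$, and some point has $z<0$. Then $G(\mathbf p)$ is not globally rigid, even within $\mathbb R^3$. Moreover no equilibrium stress satisfies both (ii) and (iii). In particular $G(\mathbf p)$ is not super stable.*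

*Proof.* Let $\mathbf q$ be obtained by reflecting the points with $z<0$ in the plane $z=0$ and keeping the others. A member between two points with $z\le0$ keeps its length because reflection is an isometry fixing the plane; a member between two points with $z\ge0$ is unchanged; there are no other members. So $\mathbf q$ is dominated by $\mathbf p$. Some point $p_i$ has $z_i>0$, since the points with $z\ge0$ span $\mathbb R^3$. With $z_j<0$ the squared distance changes from including $(z_i-z_j)^2$ to including $(z_i+z_j)^2$, a change of $4z_iz_j\ne0$. So $\mathbf q$ is not congruent to $\mathbf p$, and $G(\mathbf p)$ is not globally rigid. By the quoted theorem it is not super stable.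

The statement on stresses can be seen without that theorem. Let $\Omega$ be an equilibrium stress matrix, $z$ the vector of third coordinates and $x=|z|$ entrywise. For every member $z_iz_j\ge0$, so $(x_i-x_j)^2=(z_i-z_j)^2$, and (1) gives $x^T\Omega x=z^T\Omega z=0$. If $\Omega$ is PSD, then $\Omega x=0$. But $x$ is not the vector of an affine function $g$: such a $g$ would agree with $z$ at all points with $z_i\ge0$, which span $\mathbb R^3$, so $g=z$, which is false where $z_i<0$. So $\dim\ker\Omega\ge5$, $\operatorname{rank}\Omega\le n-5$, and (iii) fails. $\square$

**How many vertices are needed on each side?** One is not enough. Suppose $h$ is the only vertex of $K$ with $z>0$, some vertex has $z<0$, and no member crosses. By Lemma 1 there is a strut $hr$ with $z(r)=0$. Let $S=K\cap\{z=0\}$; then $K\cap\{z\ge0\}=\operatorname{conv}(\{h\}\cup S)$. As $r$ is an extreme point of $S$, there is a non-constant affine $g$ on the plane with $g\ge0$ on $S$ and $g(r)=0$; extend it to $\mathbb R^3$ by $g(h)=0$. Then $g\ge0$ on $K\cap\{z\ge0\}$ and $g=0$ along $hr$. A point of the open segment $hr$ has $z>0$; were it interior to $K$, a whole neighborhood would lie in $\{g\ge0\}$, impossible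 for a non-constant affine function vanishing at the point. So $hr$ is not an interior diagonal. We therefore take two vertices above, two below, and four on the plane.

**Step 1: the polytope.** Let
$$R,L=(\pm3,0,0),\quad P,Q=(0,\pm3,0),\quad h=(-1,0,1),\ k=(1,0,1),\ h'=(-1,0,-1),\ k'=(1,0,-1),$$
with $R,P$ taking the plus signs, and let $K$ be the convex hull. We determine its facets. All eight points satisfy
$$|x|+|y|+2|z|\le3,\qquad |y|+3|z|\le3 .$$
Among the eight points, $x+y+2z=3$ holds exactly at $R,P,k$, and $y+3z=3$ exactly at $P,h,k$. Both triples are non-collinear, so these are triangular facets. The configuration is invariant under all sign changes of coordinates, so we get $8$ facets of the first type and $4$ of the second. Up to sign changes, their edges are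

* $RP$, in the facets $x+y\pm2z=3$;
* $kR$, in $x\pm y+2z=3$;
* $kP$, in $x+y+2z=3$ and $y+3z=3$;
* $hk$, in $\pm y+3z=3$.

So every edge of a listed facet lies in two listed facets, and by (P3) these $12$ triangles are all the facets. All eight points are vertices, and the $18$ edges are
$$RP,PL,LQ,QR;\quad hk,hL,hP,hQ,kR,kP,kQ;\quad h'k',h'L,h'P,h'Q,k'R,k'P,k'Q .$$

**Step 2: the struts.** Take $hR,\ kL,\ h'R,\ k'L,\ LR,\ PQ$. We check that they are interior diagonals; none is in the list of edges. The midpoint of $hR$ is $(1,0,\tfrac12)$, where $|x|+|y|+2|z|=2<3$ and $|y|+3|z|=\tfrac32<3$, so it is interior by (P5). The same holds for $kL,h'R,k'L$ by symmetry. Finally $LR$ and $PQ$ pass through the interior point $0$.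

**Step 3: a proper equilibrium stress.** We look for a stress invariant under sign changes of coordinates: $\alpha$ on $hk,h'k'$; $\beta$ on $hL,kR,h'L,k'R$; $\gamma$ on the eight edges from $\{h,k,h',k'\}$ to $\{P,Q\}$; $\kappa$ on $RP,PL,LQ,QR$; $-\sigma$ on $hR,kL,h'R,k'L$; $-\lambda$ on $LR$; $-\mu$ on $PQ$. By invariance it suffices to have equilibrium at $h,R,P$.

At $h$ the forces are
$$\beta(-2,0,-1)+\gamma(1,3,-1)+\gamma(1,-3,-1)+\alpha(2,0,0)-\sigma(4,0,-1),$$
which vanishes if and only if $\sigma=\beta+2\gamma$ and $\alpha=\beta-\gamma+2\sigma=3\beta+3\gamma$. At $R$ the pair $k,h$ gives $\beta(-2,0,1)-\sigma(-4,0,1)$, the pair $k',h'$ gives its mirror image in $z=0$, the pair $P,Q$ gives $\kappa(-6,0,0)$, and $L$ gives $-\lambda(-6,0,0)$. Equilibrium means $-4\beta+8\sigma-6\kappa+6\lambda=0$, that is, $\kappa=\lambda+\tfrac13(2\beta+8\gamma)$. At $P$ the pair $h,k$ gives $\gamma(0,-6,2)$, the pair $h',k'$ gives $\gamma(0,-6,-2)$, the pair $R,L$ gives $\kappa(0,-6,0)$, and $Q$ gives $-\mu(0,-6,0)$. Equilibrium means $\mu=\kappa+2\gamma$.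

So $\beta,\gamma,\lambda>0$ are free and everything else is then positive. With $\beta=\gamma=3$, $\lambda=2$ we get the proper equilibrium stress
$$\alpha=18,\quad \beta=\gamma=3,\quad \sigma=9,\quad \kappa=12,\quad \lambda=2,\quad \mu=18 .$$
(Check: at $h$, the $x$-components are $-6+6+36-36$ and the $z$-components $-3-6+9$; at $R$, $60-72+12=0$; at $P$, $-36-72+108=0$.)

**Step 4: conclusion.** The tensegrity is polytopal. No member joins $\{h,k\}$ to $\{h',k'\}$, the points $L,R,P,Q,h$ span $\mathbb R^3$, and $h'$ has $z<0$. Lemma 4 applies. Concretely, reflecting $h',k'$ puts them on top of $h,k$. This proves Theorem 1. $\blacksquare$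

This is consistent with Lemma 3: the complement of the facet $RPk$ contains the strut $k'L$, the complement of $Phk$ contains $LR$, and all other facets are sign images of these.

## 5. Counterexamples with any number $n\ge8$ of vertices

**Claim.** For each $n\ge8$ there is a polytopal tensegrity on a simplicial polytope $K_n$ with $n$ vertices such that

* the vertices with $z=0$ are exactly $L,R,P,Q$, and $h,k,h',k'$ are vertices;
* no member joins a vertex with $z>0$ to one with $z<0$;
* some facet $F$ lies in $z\ge0$ and is not contained in $z=0$.

By Lemma 4 such a tensegrity is not super stable, so the Claim proves the second half of Theorem 2. We induct. $K_8=K$ from Section 4 qualifies, with $F=RPk$. Let $K_n$, $F$ and a proper equilibrium stress $\omega$ be given.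

**Step 1: add a vertex over $F$.** Let $w$ be the centroid of $F$, and $v$ a point on the outer normal at $w$, so close to $w$ that $v$ violates the facet inequality of $F$ only and $z(v)>0$. This is possible since $w$ satisfies all other facet inequalities strictly and $z(w)>0$. Put $K_{n+1}=\operatorname{conv}(K_n\cup\{v\})$. We find its facets. Every facet $H\ne F$ of $K_n$ is still a facet, since $v$ satisfies its inequality strictly. Let $e$ be an edge of $F$ and $H$ the other facet of $K_n$ at $e$. Let $g_F,g_H$ be affine functions that are $\le0$ on $K_n$ and zero exactly on $F,H$. Then $g_F(v)>0>g_H(v)$, and the function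
$$-g_H(v)\,g_F+g_F(v)\,g_H$$
vanishes at $v$ and on $e$ and is negative at all other vertices of $K_n$. So the triangle on $v$ and $e$ is a facet of $K_{n+1}$. In the family of the old facets other than $F$ and the three new triangles, every edge lies in two members: an old edge not in $F$ in two old facets, an edge of $F$ in an old facet and a new triangle, an edge at $v$ in two new triangles. By (P3) these are all the facets. So $K_{n+1}$ is simplicial, old vertices and edges remain vertices and edges, and the new edges are $vr_1,vr_2,vr_3$, where $r_1,r_2,r_3$ are the vertices of $F$. Old struts still pass through the interior, so they remain interior diagonals.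

**Step 2: add a strut at $v$.** As $F$ has three vertices, some $r\in\{L,R,P,Q\}$ is not in $F$. The midpoint of $wr$ is interior to $K_n$: $w$ satisfies all facet inequalities except that of $F$ strictly, and $r$ satisfies that of $F$ strictly. Hence, for $v$ close enough to $w$, the midpoint $m$ of $vr$ is interior to $K_n$, and $vr$ is an interior diagonal of $K_{n+1}$. Make it a strut.

**Step 3: a local stress at $v$.** By (P2), $K_{n+1}\subset v+{}$the simplicial cone generated by the $r_i-v$. The interior point $m$ lies in the interior of this shifted cone, so $r-v=2(m-v)=\sum c_i(r_i-v)$ with all $c_i>0$. Let $\theta$ be $-1$ on $vr$ and $c_i$ on $vr_i$. Its resultant at $v$ is $\sum c_i(r_i-v)-(r-v)=0$. On the other vertices it exerts the forces $c_i(v-r_i)$ at $r_i$ and $-(v-r)$ at $r$. Their sum is $0$, being minus the resultant at $v$. Their total moment is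
$$\sum c_i\,r_i\times v-r\times v=\Bigl(\sum c_i-1\Bigr)v\times v=0 .$$
So these forces form a load $f=(f_i)$ on the vertices of $K_n$ with zero total force and zero total moment.

**Step 4: cancel the load by edge stresses of $K_n$.** By Dehn's theorem (1916; see Asimow–Roth, *The rigidity of graphs II*, 1979) the bar framework of edges of the convex simplicial polytope $K_n$ is infinitesimally rigid: if velocities $p_i'$ satisfy $(p_i-p_j)\cdot(p_i'-p_j')=0$ on all edges, then $p_i'=t+m\times p_i$ for some vectors $t,m$. Consider the linear map $S$ that sends an edge stress $\psi$ to the load $\bigl(\sum_j\psi_{ij}(p_j-p_i)\bigr)_i$. Since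
$$\langle S\psi,p'\rangle=\sum_{ij}\psi_{ij}\,(p_j-p_i)\cdot(p_i'-p_j'),$$
the image of $S$ is the orthogonal complement of the space of infinitesimal motions, that is, of all $(t+m\times p_i)_i$. A load is orthogonal to these if and only if $\sum f_i=0$ and $\sum p_i\times f_i=0$. So $-f=S\psi$ for some edge stress $\psi$ of $K_n$, and $\theta+\psi$ is an equilibrium stress on $K_{n+1}$.

**Step 5: a proper stress and the induction hypotheses.** For small $\varepsilon>0$ the equilibrium stress $\omega+\varepsilon(\theta+\psi)$ is positive on old cables, equals $\omega<0$ on old struts, equals $\varepsilon c_i>0$ on the new cables and $-\varepsilon<0$ on $vr$. So it is proper. The new members join $v$, with $z(v)>0$, to vertices with $z\ge0$. The new triangles lie in $z\ge0$ and not in $z=0$. The Claim follows. $\blacksquare$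

## 6. The member directions never lie on a conic

We prove Theorem 3. Suppose $C\ne0$ is symmetric and $d^TCd=0$ for all member directions $d$ of a polytopal tensegrity. Write $C(d,e)=d^TCe$. We treat the possible ranks and signatures of $C$ one at a time.

**Rank 3.** Edge directions are non-zero null vectors, so $C$ is indefinite. After replacing $C$ by $-C$ if necessary, in suitable linear coordinates $C(y,y)=y_1^2+y_2^2-y_3^2$. Let $f=y_3$. A non-zero null vector has $f\ne0$, so $f$ is not constant on any edge, and the minimum of $f$ over $K$ is attained at a single vertex $v$. The edge directions $e_1,\dots,e_d$ at $v$ are null with $f>0$. For two of them, with planar parts $\bar e_i=(y_1,y_2)$, we have $|\bar e_i|=f(e_i)$, so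
$$C(e_i,e_j)=\bar e_i\cdot\bar e_j-|\bar e_i||\bar e_j|<0\qquad(i\ne j);$$
equality in Cauchy–Schwarz would make $e_i$ a positive multiple of $e_j$, but different edges at $v$ have different rays. Let $s$ be the direction of a strut at $v$, which exists by Lemma 1. By (P2) $s=\sum c_ie_i$ with $c_i\ge0$, and
$$0=C(s,s)=2\sum_{i<j}c_ic_jC(e_i,e_j).$$
So exactly one $c_i$ is non-zero, and the strut lies along the line of an edge at $v$. That line meets $K$ only in the edge, so the strut passes through no interior point, a contradiction.

**Rank 1, or rank 2 semidefinite.** For a semidefinite form $C(d,d)=0$ implies $Cd=0$. So all edge directions lie in the kernel of $C$, of dimension at most $2$. Since the graph of $K$ is connected, $K$ lies in a plane, a contradiction.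

**Rank 2 indefinite.** Up to a non-zero factor $C(d,d)=l_1(d)\,l_2(d)$ with independent linear forms $l_1,l_2$. Let $F$ be the proper face of $K$ on which $l_1$ is maximal, $v$ a vertex of $F$, and $vj$ a member. If $l_1(p_j)=l_1(p_v)$, then $p_j\in F$ and the member lies in $F\subset\partial K$; so it is a cable, and an edge of $F$. Otherwise $l_2(p_j)=l_2(p_v)$. Hence the $l_2$-component of equilibrium at $v$ only sees edges of $F$:
$$\sum_{vj\text{ edge of }F}\omega_{vj}\bigl(l_2(p_j)-l_2(p_v)\bigr)=0,\qquad\omega_{vj}>0 .\tag{4}$$
If $l_2$ is not constant on $F$, then, the graph of $F$ being connected, some vertex $v$ of $F$ with maximal $l_2$ on $F$ has a neighbor in $F$ with smaller $l_2$. The sum in (4) is then negative, a contradiction. If $l_2$ is constant on $F$ (for instance if $F$ is a vertex), take any vertex $v\in F$. Edges at $v$ inside $F$ keep $l_2$ constant; edges leaving $F$ change $l_1$, hence keep $l_2$ constant. So all edges at $v$ lie in a plane, contradicting (P2). $\blacksquare$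

Consequently, for $n\le7$ it remains to prove (ii) and (iii). This is done for $n\le6$, and $n=7$ remains.

## 7. Seven vertices

By (3) all degrees in $\Delta$ lie in $\{3,4,5\}$; $\Delta$ has $15$ edges and $10$ triangles.

### 7.1. Some vertex has degree 3

Let $\deg_\Delta(x)=3$ with neighbors $a,b,c$; the link of $x$ is the triangle $abc$. We find a triangular facet that meets all struts.

**Step 1: remove $x$.** Let $\Delta'$ be obtained from $\Delta$ by deleting $x$ and its three triangles and inserting the triangle $abc$. It is a simple triangulation of the sphere with $6$ vertices, $12$ edges and $8$ triangles. By (3), $a,b,c$ have degree at most $5-1=4$ in $\Delta'$.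

**Step 2: $\Delta'$ is $K_{2,2,2}$.** Suppose some vertex $y$ has degree $5$ in $\Delta'$. Its link is a $5$-cycle through all other vertices, and the remaining three triangles triangulate this pentagon, by two chords from one of its vertices $\zeta$. Write the cycle as $\zeta v_1v_2v_3v_4$, with chords $\zeta v_2,\zeta v_3$. Then $\zeta$ also has degree $5$, so $y,\zeta\notin\{a,b,c\}$ and $a,b,c$ are among $v_1,\dots,v_4$. But these four vertices induce only the path $v_1v_2v_3v_4$, which contains no triangle, a contradiction. So all degrees in $\Delta'$ are $\le4$; their sum is $24$, so $\Delta'$ is $4$-regular. As for $n=6$, its graph is $K_{2,2,2}$ and all $8$ transversal triples are faces.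

**Step 3: the facet.** Let $a',b',c'$ be the non-neighbors of $a,b,c$ in $\Delta'$. The triple $a'b'c'$ is a face of $\Delta'$ other than $abc$, so it is a face of $\Delta$ and lies in a facet $F'$ of $K$. In $\Delta$ the only non-neighbor of $a$ is $a'$, so by Lemma 1 $aa'$ is a strut; likewise $bb'$ and $cc'$. Hence $a,b,c\notin F'$. Also $x\notin F'$: the edges of $K$ at $x$ go only to $a,b,c$, whereas a vertex of the polygon $F'$ has two neighbors in $F'$. So $F'$ is the triangle $a'b'c'$.

**Step 4: all struts meet $F'$.** The remaining vertices $a,b,c,x$ are pairwise $\Delta$-adjacent, so by (3) there is no strut among them. Lemma 3 gives (ii) and (iii).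

### 7.2. No vertex has degree 3: the combinatorics

Now the degrees are $4$ or $5$ with sum $30$, so some $h$ has degree $5$. Let its link be the $5$-cycle $v_1\dots v_5$ and let $h'$ be the remaining vertex.

**Step 1: $\Delta$ is the pentagonal bipyramid.** Suppose $\deg h'=4$, with $h'$ not adjacent to $v_5$, say. The $15$ edges are $5$ at $h$, $5$ on the cycle, $4$ at $h'$, and one further edge, a chord of the cycle. The link of $h'$ is a $4$-cycle on $v_1,v_2,v_3,v_4$; the only available edges are $v_1v_2,v_2v_3,v_3v_4$ and the chord, so the chord is $v_4v_1$. Then the neighbors of $v_5$ are only $h,v_4,v_1$, so $\deg v_5=3$, a contradiction. Hence $h'$ is adjacent to all $v_i$. The edges are now $5+5+5=15$, so there are no chords, and the link of $h'$ is the cycle $v_1\dots v_5$ too.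

**Step 2: signs.** Indices are mod $5$. By Lemma 1, $hh'$ is a strut. Each $v_iv_{i+1}$ is an edge of $K$: otherwise it is a diagonal of a facet, the two triangles $hv_iv_{i+1}$ and $h'v_iv_{i+1}$ lie in that facet, and so does the strut $hh'$. Hence $\omega_{v_iv_{i+1}}>0$. Next,
$$a_i:=\omega_{hv_i}+\omega_{h'v_i}>0 :$$
both terms are $\ge0$ by (3), and if neither segment were an edge of $K$, then $v_i$ would have degree at most $2$ in $K$.

**Step 3: eliminate $h$ and $h'$.** Let $M$ be the $5\times5$ block of $\Omega$ on $v_1,\dots,v_5$. Since rows of $\Omega$ sum to zero,
$$M_{i,i+1}<0,\qquad (M\mathbf 1)_i=a_i>0 .\tag{5}$$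
Let $\pi:\mathbb R^3\to\mathbb R^2$ be the projection along the line $hh'$ with $\pi(h)=\pi(h')=0$, and $u_i=\pi(v_i)$. For a linear function $l$ on $\mathbb R^2$, $l\circ\pi$ is affine and vanishes at $h,h'$, so $\Omega(l\circ\pi)=0$ gives
$$MU=0,\qquad U=\{(l(u_1),\dots,l(u_5)):l\text{ linear}\} .\tag{6}$$
Moreover $\dim U=2$, since if $l$ vanishes at all $u_i$, then $l\circ\pi$ vanishes at all vertices of $K$. Now $\mathbb R^7$ is the direct sum of the vectors supported on $v_1,\dots,v_5$ and the span of two affine functions with independent values at $(h,h')$. The matrix $\Omega$ annihilates the second summand, so $\Omega$ is congruent to $M\oplus0$. It therefore suffices to show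
$$M\ \text{is PSD and}\ \operatorname{rank}M=3 .\tag{7}$$

The entries $M_{i,i+2}$ may have any sign, so $M$ need not be of Laplacian type; this is exactly where Lemma 2 failed in Section 3. The way past this is to deform $M$ to a matrix that is visibly PSD and show that the rank cannot drop on the way. The obstruction to a drop is that the cycle $v_1\dots v_5$ is odd.

### 7.3. A lemma on $5\times5$ matrices

**Lemma 5.** *Let $M$ be a symmetric $5\times5$ matrix, indices mod $5$, with $M_{i,i+1}<0$ and $M\mathbf 1>0$ entrywise.*

*(a) $M$ is not PSD of rank $\le2$.*

*(b) Suppose in addition that $u_1,\dots,u_5$ are the vertices, in this cyclic order, of a strictly convex pentagon in $\mathbb R^2$, and that $MU=0$ for the space $U$ of linear functions on $(u_1,\dots,u_5)$. Then $M$ is PSD and $\operatorname{rank}M=3$.*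

*Proof of (a).* Otherwise $M_{ij}=d_i\cdot d_j$ with $d_i\in\mathbb R^2$. Put $s=\sum_jd_j$. Then $d_i\cdot s=(M\mathbf 1)_i>0$, so the signed angle $\theta_i$ from $s$ to $d_i$ lies in $(-90^\circ,90^\circ)$. From $d_i\cdot d_{i+1}<0$ we get $|\theta_i-\theta_{i+1}|>90^\circ$, so $\theta_i$ and $\theta_{i+1}$ have strictly opposite signs. Signs cannot alternate around a $5$-cycle.

*Proof of (b).* *Step 1: a model matrix $M_0$.* The five points affinely span the plane, so $\mathbf 1$ and $U$ together span a $3$-dimensional space, $\dim U=2$ and $\mathbf 1\notin U$. For each $k$ let $c^{(k)}\in\mathbb R^5$ be a non-zero affine dependence of the four points $u_j$, $j\ne k$, with $c^{(k)}_k=0$. These four points form a strictly convex quadrilateral whose diagonals cross at an interior point of both. Writing the crossing point in two ways gives a dependence with non-zero coefficients whose signs alternate around the quadrilateral, and the dependence is unique up to scale. So $c^{(k)}_ic^{(k)}_{i+1}<0$ whenever $k\ne i,i+1$. Put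
$$M_0=\sum_{k=1}^5c^{(k)}c^{(k)T}.$$
Then $M_0$ is PSD, and $(M_0)_{i,i+1}<0$, as three terms are negative and two vanish. The affine dependences of the five points form a space of dimension $5-3=2$, namely the orthogonal complement of $\operatorname{span}(\mathbf 1,U)$. The vectors $c^{(1)},c^{(2)}$ are independent, since $c^{(1)}_1=0\ne c^{(2)}_1$, so they span it. Hence $\ker M_0=\operatorname{span}(\mathbf 1,U)$.

*Step 2: the path.* Let $M_t=(1-t)M_0+tM$. For $t\in(0,1]$ we have $M_tU=0$, so $\operatorname{rank}M_t\le3$; also $(M_t)_{i,i+1}<0$ and $M_t\mathbf 1=tM\mathbf 1>0$. By (a), $M_t$ is never PSD of rank $\le2$. Let $J$ be the set of $t\in(0,1]$ for which $M_t$ is PSD of rank $3$. As $M_tU=0$, this means that $M_t$ is positive definite on the fixed space $U^\perp$.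

*Step 3: $J$ is non-empty.* On $U^\perp$ the form $M_0$ is PSD and its kernel is spanned by $w_0$, the $U^\perp$-component of $\mathbf 1$. As $MU=0$, $\beta:=w_0^TMw_0=\mathbf 1^TM\mathbf 1>0$. Write $x\in U^\perp$ as $x=\alpha w_0+y$ with $y\in U^\perp$, $y\perp w_0$. There are constants $m>0$ and $\nu>0$ with $y^TM_0y\ge m|y|^2$, $|w_0^TMy|\le\nu|y|$ and $|y^TMy|\le\nu|y|^2$. Using $2\nu|\alpha||y|\le\tfrac12\beta\alpha^2+\tfrac{2\nu^2}{\beta}|y|^2$ we obtain
$$x^T(M_0+\tau M)x\ \ge\ \Bigl(m-\tau\nu-\tfrac{2\tau\nu^2}{\beta}\Bigr)|y|^2+\tfrac12\tau\beta\alpha^2 ,$$
which is positive for $x\ne0$ and small $\tau>0$. With $\tau=t/(1-t)$, $M_t=(1-t)(M_0+\tau M)$ is positive definite on $U^\perp$ for small $t>0$.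

*Step 4: $J=(0,1]$.* $J$ is open in $(0,1]$, since positive definiteness on $U^\perp$ is an open condition. It is closed in $(0,1]$: a limit of such $M_t$ is PSD of rank $\le3$, and rank $\le2$ is excluded by Step 2. As $(0,1]$ is connected, $1\in J$. $\square$

### 7.4. The projected vertices lie on the boundary of the shadow

To use Lemma 5 we need the position of the $u_i$. Let $Q=\pi(K)$ and write
$$K=\{(y,\zeta):y\in Q,\ \mathrm{bot}(y)\le\zeta\le\mathrm{top}(y)\},$$
where $\zeta$ is the height along $hh'$ with $h$ above $h'$, $\mathrm{top}$ is concave and $\mathrm{bot}$ is convex. If $\mathrm{top}=\mathrm{bot}$ at a point of $\operatorname{int}Q$, the non-negative concave function $\mathrm{top}-\mathrm{bot}$ would vanish on all of $Q$, and $K$ would have no interior. So $\mathrm{top}>\mathrm{bot}$ on $\operatorname{int}Q$, and by continuity of both functions there, the points of $\partial K$ over $\operatorname{int}Q$ are exactly the top and bottom points. Since $hh'$ contains interior points of $K$, $0\in\operatorname{int}Q$, $h=(0,\mathrm{top}(0))$ and $h'=(0,\mathrm{bot}(0))$. Also $u_i\ne0$, since no three vertices of $K$ are collinear.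

**Step 1: $u_i\in\partial Q$.** Suppose $u_i\in\operatorname{int}Q$, and let $v_i$ be the top point over $u_i$; the other case is symmetric, with $h$ in place of $h'$. The segment $h'v_i$ is an edge of $\Delta$, so it lies in $\partial K$. For $0<s<1$ its point over $su_i\in\operatorname{int}Q$ has height $\eta=(1-s)\,\mathrm{bot}(0)+s\,\mathrm{top}(u_i)$, and
$$\mathrm{bot}(su_i)\le(1-s)\,\mathrm{bot}(0)+s\,\mathrm{bot}(u_i)<\eta<(1-s)\,\mathrm{top}(0)+s\,\mathrm{top}(u_i)\le\mathrm{top}(su_i).$$
So this point is interior to $K$, a contradiction.

**Step 2: the rays are in cyclic order.** Points of $\partial K$ close to $h$ lie over $\operatorname{int}Q$ and are not bottom points, so they are top points. Hence $\pi$ maps a neighborhood of $h$ in $\partial K$ homeomorphically onto a neighborhood of $0$. The five triangles $hv_iv_{i+1}$ fill a neighborhood of $h$, in cyclic order, meeting only along consecutive edges. On each of them $\pi$ is affine, and it is injective near $h$; so their images are non-degenerate sectors at $0$, bounded by the rays through $u_i$ and $u_{i+1}$, with disjoint interiors and filling a neighborhood of $0$. Hence the rays through $u_1,\dots,u_5$ are distinct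 and in this cyclic order around $0$.

### 7.5. The matrix $M$ is PSD of rank 3

If the $u_i$ formed a strictly convex pentagon, Lemma 5(b) would finish the proof. But three of them may lie on one segment of $\partial Q$. We repair this by a diagonal scaling.

**Step 1: push the points onto a strictly convex curve.** Let $\gamma$ be the gauge function of $Q$ with respect to $0$, that is, $\gamma(y)=\min\{\rho\ge0:y\in\rho Q\}$. It is sublinear, and $\gamma(u_i)=1$ as $u_i\in\partial Q$. For $\varepsilon>0$ put
$$u_i^\varepsilon=\frac{u_i}{1+\varepsilon|u_i|},\qquad\text{so}\qquad \gamma(u_i^\varepsilon)+\varepsilon|u_i^\varepsilon|=1 .$$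
The $u_i^\varepsilon$ lie on the boundary of the convex body $\{\gamma+\varepsilon|\cdot|\le1\}$. This body is strictly convex: two distinct boundary points $y,y'$ lie on different rays from $0$, so $|y+y'|<|y|+|y'|$ and their midpoint is interior; the same holds for every point of the open segment between them. So the $u_i^\varepsilon$, which lie on distinct rays in the given cyclic order, are the vertices of a strictly convex pentagon in this order.

**Step 2: scale $M$ accordingly.** Let $D=\operatorname{diag}\bigl((1+\varepsilon|u_i|)^{-1}\bigr)$ and $M^\varepsilon=D^{-1}MD^{-1}$. The space of linear functions on $(u_i^\varepsilon)$ is $DU$, and $M^\varepsilon DU=D^{-1}MU=0$ by (6). By (5), $(M^\varepsilon)_{i,i+1}<0$. Finally $M^\varepsilon\mathbf 1\to M\mathbf 1>0$ as $\varepsilon\to0$, so $M^\varepsilon\mathbf 1>0$ for small $\varepsilon$. Fix such an $\varepsilon$.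

**Step 3: conclude.** Lemma 5(b) applies to $M^\varepsilon$ and the points $u_i^\varepsilon$, so $M^\varepsilon$ is PSD of rank $3$. As $M$ is congruent to $M^\varepsilon$, (7) holds. So $\Omega$ is PSD and $\operatorname{rank}\Omega=3=n-4$.

Thus for $n\le7$ every proper equilibrium stress satisfies (ii) and (iii), and (i) by Theorem 3. With Section 5 this proves Theorem 2. $\blacksquare$

## 8. A polytopal tensegrity that flexes

The example of Section 4 jumps to another configuration. For Theorem 4 we build a polytope whose members split into eight rigid octahedra that share only vertices, arranged so that they can turn.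

**Step 1: the polytope.** Take the $12$ points obtained from $(6,6,0)$ and the $24$ points obtained from $(4,4,5)$ by permutations and sign changes of the coordinates, and let $K$ be their hull. Put
$$a=(6,6,0),\ b=(6,0,6),\ c=(0,6,6),\quad a'=(4,4,5),\ b'=(4,5,4),\ c'=(5,4,4).$$
The following inequalities hold at all points. For the last three, whose coefficients are positive, only points with non-negative coordinates matter: changing the sign of a non-zero coordinate of such a point lowers the value.

* $z\le6$, with equality exactly at $(\pm6,0,6),(0,\pm6,6)$, a square;
* $x+y+z\le13$, with equality exactly at $a',b',c'$ (the values at $a,b,c$ are $12$);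
* $x+y+2z\le18$, with equality exactly at $b,c,a'$ (the values at $a,b',c'$ are $12,17,17$);
* $3x+4y+4z\le48$, with equality exactly at $c,a',b'$ (the values at $a,b,c'$ are $42,42,47$).

Apply all signed permutations of the coordinates to these facets. Up to symmetry, the edges of the listed facets are $bc$, which lies in a square and in $\{a',b,c\}$; $a'c$, in $\{a',b,c\}$ and $\{a',b',c\}$; and $a'b'$, in $\{a',b',c\}$ and $\{a',b',c'\}$. (Swapping $x,y$ takes $a'c$ to $a'b$; swapping $y,z$ takes $a'c$ to $b'c$; the sides of the square are sign images of $bc$.) So every edge of a listed facet lies in two listed facets, and by (P3) these are all the facets. All $36$ points are vertices.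

For $\varepsilon\in\{\pm1\}^3$ let $O_\varepsilon$ be the image of $O=\{a,b,c,a',b',c'\}$ under the sign change $\varepsilon$, viewed as an octahedron with opposite pairs $aa',bb',cc'$ (and their images) and with the other $12$ pairs as its edges. The edges of $K$ are exactly the edges of the eight $O_\varepsilon$. Each edge lies in exactly one $O_\varepsilon$: an edge with a primed endpoint shows all three signs at that endpoint, and an edge such as $ab$ shows all three signs at its two endpoints together.

**Step 2: the struts.** Take the $24$ diagonals $aa',bb',cc'$ and their sign images. The midpoint of $aa'$ is $(5,5,\tfrac52)$. There, the largest coordinate is $5<6$; $x+y+z=12.5<13$; the permuted forms of $x+y+2z$ are at most $17.5<18$; the permuted forms of $3x+4y+4z$ are at most $47.5<48$; forms with some negative signs are smaller. By (P5) the midpoint is interior. The others follow by symmetry. Each strut lies in exactly one $O_\varepsilon$.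

**Step 3: a proper stress.** We find a stress on $O$ invariant under coordinate permutations: $\alpha$ on $ab,bc,ca$; $\beta$ on the six edges between $\{a,b,c\}$ and $\{a',b',c'\}$; $\gamma$ on $a'b',b'c',c'a'$; $-\delta$ on $aa',bb',cc'$. Equilibrium at $a$ and $a'$ reads
$$\alpha(-6,-6,12)+\beta(-3,-3,8)-\delta(-2,-2,5)=0,$$
$$\gamma(1,1,-2)+\beta(-2,-2,2)-\delta(2,2,-5)=0 .$$
The first gives $2\delta=6\alpha+3\beta$ and $5\delta=12\alpha+8\beta$, so $\beta=6\alpha$, $\delta=12\alpha$. With $\alpha=1$ the second then gives $\gamma=2\beta+2\delta=36$ from its first coordinate, and its third coordinate is $-72+12+60=0$. So $(\alpha,\beta,\gamma,\delta)=(1,6,36,12)$ works. Placing the sign image of this stress on each $O_\varepsilon$ and adding gives an equilibrium stress of the whole tensegrity. It is proper, since each member lies in exactly one $O_\varepsilon$. So the tensegrity is polytopal.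

**Step 4: the motion.** Let $(A,B)$ move near $(6,6)$ on the ellipse $A^2-AB+B^2=36$; this is a smooth curve through $(6,6)$. For signs $\sigma,\tau$ move the $12$ unprimed vertices by
$$(6\sigma,6\tau,0)\mapsto(\sigma A,\tau B,0),\quad(0,6\sigma,6\tau)\mapsto(0,\sigma A,\tau B),\quad(6\tau,0,6\sigma)\mapsto(\tau B,0,\sigma A).$$
The base triangle of $O_\varepsilon$ becomes
$$(\varepsilon_1A,\varepsilon_2B,0),\quad(0,\varepsilon_2A,\varepsilon_3B),\quad(\varepsilon_1B,0,\varepsilon_3A).$$
Each squared side is $A^2+B^2+(A-B)^2=2(A^2-AB+B^2)=72$, as at the start. So there is a unique orientation-preserving isometry of $\mathbb R^3$ carrying the old base triangle of $O_\varepsilon$ to the new one. It depends continuously on $(A,B)$ and is the identity at $(6,6)$. Move the three primed vertices of $O_\varepsilon$ by this isometry; they belong to $O_\varepsilon$ only, so the motion is well defined.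

**Step 5: lengths are constant, but the shape changes.** Every member lies in one $O_\varepsilon$, and each $O_\varepsilon$ moves by an isometry, so all member lengths are constant. The images of the vertices $(6,6,0)$ and $(6,-6,0)$ are $(A,B,0)$ and $(A,-B,0)$, at distance $2B$, while the original distance is $12$. On the ellipse, $B=6$ forces $A^2=6A$, so near $(6,6)$ we have $2B\ne12$ except at $(6,6)$ itself. Thus the motion is not a motion by congruences. The tensegrity flexes in $\mathbb R^3$; in particular it is not globally rigid and not super stable. This proves Theorem 4. $\blacksquare$
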